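# Bohr-continuous finite-to-one maps from $\bigoplus_\kappa\mathbb Z_p$ and the $p$-torsion of the target

## 1. Maps that are additive up to finitely many errors

Let $G=\bigoplus_\omega\mathbb Z_2$, let $H$ be an abelian group, and write $H[2]=\{h\in H: 2h=0\}$. A group is called *Boolean* if each of its elements has order at most $2$. Every Boolean subgroup of $H$ lies in $H[2]$, and $H[2]$ is itself Boolean, so $H$ has an infinite Boolean subgroup exactly when $H[2]$ is infinite.

If $f:G\to H$ is an injective homomorphism, then $f(G)$ is an infinite Boolean subgroup of $H$. The same conclusion survives a good deal of damage to additivity and to injectivity. A map is *finite-to-one* if every fibre is finite.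

**Proposition 1.** Let $f:G\to H$ be finite-to-one, and suppose that the set
$$D=\{f(x+y)-f(x)-f(y):x,y\in G\}$$
is finite. Then $H[2]$ is infinite.

*Proof.* Put $y=x$. Since $x+x=0$ in $G$, we get $2f(x)=f(0)-d$ for some $d\in D$. So $2f$ takes at most $|D|$ values. As $G$ is infinite, there is a value $w$ for which $B=\{x\in G:2f(x)=w\}$ is infinite. If $x,y\in B$, then $2(f(x)-f(y))=0$, so $f(B)$ lies in one coset of $H[2]$. Since $f$ is finite-to-one and $B$ is infinite, $f(B)$ is infinite. Hence $H[2]$ is infinite. $\square$

The proof evaluates an approximate additive law at a point where the domain collapses ($x+x=0$), and concludes that $2f$ has a large fibre. No topology appears. What changes if we know nothing about additivity, and are told only that $f$ is continuous for the topologies that the characters put on $G$ and $H$?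

## 2. Bohr continuity on a vector space over $\mathbb F_p$

Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$. For an abelian group $H$ write $\hat H=\mathrm{Hom}(H,\mathbb T)$; its elements are the characters of $H$.

**Definition.** The *Bohr topology* on an abelian group $G$ is the initial topology with respect to all homomorphisms $G\to\mathbb T$. The group $G$ with this topology is denoted $G^\#$.

So the sets $\{x:|\psi_i(x)-1|<\eta,\ i=1,\dots,l\}$, with $\psi_i\in\hat G$ and $\eta>0$, form a base of neighborhoods of $0$. Translations are homeomorphisms of $G^\#$, because $\psi(a+x)=\psi(a)\psi(x)$. Every homomorphism $\varphi:G\to H$ is continuous $G^\#\to H^\#$, because $\chi\circ\varphi$ is a character of $G$ for each $\chi\in\hat H$.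

From now on $p$ is a prime, $\kappa$ is an infinite cardinal and $G=\bigoplus_\kappa\mathbb Z_p$, so $|G|=\kappa$. Subgroups of $G$ are the same as $\mathbb F_p$-subspaces, and "dimension" and "codimension" refer to this structure.

**Lemma 2.**

(a) An intersection of $l$ kernels of characters of $G$ is a subspace of codimension at most $l$. Conversely, each subspace of finite codimension $d$ is an intersection of $d$ such kernels. The subspaces of finite codimension form a base of neighborhoods of $0$ in $G^\#$, and they are clopen.

(b) Let $f:G\to H$ with $f(0)=0$. Then $f:G^\#\to H^\#$ is continuous at $0$ if and only if for all $\chi\in\hat H$ and $\delta>0$ there is a subspace $K\le G$ of finite codimension with $|\chi(f(x))-1|\le\delta$ for all $x\in K$.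

*Proof.* (a) If $\psi\in\hat G$, then $\psi(x)^p=\psi(px)=1$, so $\psi$ takes values in the $p$-th roots of unity. Hence $G/\bigcap_{i\le l}\ker\psi_i$ embeds in a product of $l$ cyclic groups of order $p$, and the codimension is at most $l$. Conversely, if $G/K\cong\mathbb F_p^d$, compose the $d$ coordinate functions with $t\mapsto e^{2\pi it/p}$; the resulting characters have $K$ as the intersection of their kernels. A basic neighborhood $\{|\psi_i(x)-1|<\eta,\ i\le l\}$ contains $\bigcap\ker\psi_i$, and equals it when $\eta\le|e^{2\pi i/p}-1|$. So the subspaces of finite codimension form a base at $0$. Such a subspace $K$ is open, as a union of translates of itself, and its complement is a union of cosets of $K$, hence also open.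

(b) If $f$ is continuous at $0$, the preimage of $\{h:|\chi(h)-1|<\delta\}$ contains a neighborhood of $0$, hence a subspace of finite codimension by (a). Conversely, given a neighborhood $\{h:|\chi_i(h)-1|<\eta,\ i\le m\}$ of $0$ in $H^\#$, take $K_i$ for $\chi_i$ with $\delta=\eta/2$. Then $\bigcap_{i\le m}K_i$ has finite codimension and $f$ maps it into this neighborhood. $\square$

**An injection that fails to be continuous.** Let $G=\bigoplus_\omega\mathbb Z_2$ with basis $(e_i)$ and $H=\bigoplus_\omega\mathbb Z_3$ with basis $(u_i)$. Send $\sum_{i\in F}e_i$ to $\sum_{i\in F}u_i$ for each finite $F\subseteq\omega$. This is injective. Let $\chi\in\hat H$ send every $u_i$ to $e^{2\pi i/3}$. Then $\chi(f(x))=e^{2\pi i|F|/3}$, where $F$ is the support of $x$. If $f$ were continuous at $0$, there would be $K$ of finite codimension with $|\chi(f(x))-1|\le\frac12$ on $K$. Since $|e^{\pm2\pi i/3}-1|=\sqrt3$, every $x\in K$ would have support of size divisible by $3$. But $K$ has finitely many cosets, so two basis vectors $e_i\ne e_j$ lie in the same coset, and $e_i+e_j\in K$ has support of size $2$. So $f$ is not continuous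 at $0$.

**A continuous bijection with infinitely many errors.** Let $G=H=\bigoplus_\omega\mathbb Z_2$, let $K=\{x:x_0=0\}$, and let $\varphi$ be the automorphism of $G$ that fixes $e_0$ and exchanges $e_{2k-1}$ with $e_{2k}$ for $k\ge1$. Put $f(x)=x$ on $K$ and $f(x)=\varphi(x)$ on $e_0+K$. Both pieces are clopen and $f$ agrees on each with a homomorphism, so $f$ is continuous; it is a bijection because $\varphi$ preserves the coordinate $x_0$. For $x\in K$,
$$f(x+e_0)-f(x)-f(e_0)=\varphi(x)-x .$$
With $x=e_{2k-1}$ this is $e_{2k-1}+e_{2k}$, so the set $D$ of Proposition 1 is infinite. Yet $f$ is additive on $K\times K$, and any finite subgroup $E$ satisfies $|E\cap K|\ge\frac12|E|$, so at least a quarter of the pairs in $E\times E$ show no error. Thus one cannot hope for additivity up to finitely many errors, but one can hope for additivity on a positive proportion, on every finite subgroup. The proof below makes this precise for every continuous map.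

## 3. The theorem for all infinite $\kappa$ and all primes

The paper "Continuous maps in the Bohr Topology" contains the following statement as its Theorem 1.3. Let $\beth_3=2^{2^{\mathfrak c}}$ and $G_2=\bigoplus_\kappa\mathbb Z_2$. *If $\kappa>\beth_3$ and there is a continuous finitely many-to-one map $G_2^\#\to H^\#$ with $H$ abelian, then $H$ contains an infinite Boolean subgroup.* The question is whether this is true for $\kappa=\omega$: must $H$ have infinite Boolean subgroups whenever there is a continuous 1-1 map $(\bigoplus_\omega\mathbb Z_2)^\#\hookrightarrow H^\#$? The answer is yes.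

Let $H$ be an arbitrary abelian group, $H[p]=\{h\in H:ph=0\}$, and let $r_p(H)$ be the $\mathbb F_p$-dimension of $H[p]$.

**Theorem A.** Let $f:G\to H$ be continuous at a point $a\in G$ with respect to the Bohr topologies. Then there is $c^*>0$ such that for every finite subgroup $E\le G$
$$\bigl|\{x\in a+E:\ f(x)-f(a)\in H[p]\}\bigr|\ \ge\ c^*\,|E| .$$
Consequently $S=\{x\in G:f(x)-f(a)\in H[p]\}$ has cardinality $\kappa$.

**Theorem B.** The following are equivalent:

1. $H$ contains a subgroup isomorphic to $\bigoplus_\kappa\mathbb Z_p$;
2. there is a continuous 1-1 map $(\bigoplus_\kappa\mathbb Z_p)^\#\to H^\#$;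
3. there is a finite-to-one map $\bigoplus_\kappa\mathbb Z_p\to H$ which is Bohr-continuous at at least one point.

**Corollary C.** If $G,H$ are any abelian groups and there is a continuous finite-to-one map $G^\#\to H^\#$, then $r_p(H)\ge r_p(G)$ for every prime $p$ with $r_p(G)$ infinite.

For $p=2$ and $\kappa=\omega$, Theorem B says that a continuous 1-1 (or finite-to-one) map $(\bigoplus_\omega\mathbb Z_2)^\#\to H^\#$ exists if and only if $H$ has an infinite Boolean subgroup. So Theorem 1.3 holds for $\kappa=\omega$, and indeed for every infinite $\kappa$, with the stronger conclusion $r_2(H)\ge\kappa$.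

**Normalization.** The map $x\mapsto f(a+x)-f(a)$ is continuous at $0$ and vanishes there, because translations are Bohr homeomorphisms. Until the proof of Theorem A in Section 10 we assume $a=0$ and $f(0)=0$.

## 4. One character at a time, and why the subspaces cannot be intersected

By Lemma 2(b), each $\chi\in\hat H$ comes with a subspace $K_\chi$ of finite codimension on which $\chi\circ f$ stays within $\frac12$ of $1$. The sensible first attempt is to pass to a subspace that serves all $\chi$ at once. Suppose $x\in\bigcap_\chi K_\chi$. Then $|\chi(f(x))-1|\le\frac12$ for all $\chi$; applying this to all powers $\chi^n$ forces $\chi(f(x))=1$, since a point $z\ne1$ of the circle has a power with $|z^n-1|>\frac12$ (the points of $\mathbb T$ within $\frac12$ of $1$ contain no nontrivial subgroup). As characters separate points, $f(x)=0$. So the intersection lies inside the single fibre $f^{-1}(0)$, which is $\{0\}$ if $f$ is injective. For $f=\mathrm{id}$ on $\bigoplus_\omega\mathbb Z_2$ this is already visible: the coordinate characters $\chi_n(x)=(-1)^{x_n}$ force $K_{\chi_n}\subseteq\ker\chi_n$, and $\bigcap_n\ker\chi_n=\{0\}$.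 Nothing can be gained by intersecting.

The way past this is to average over $\chi$ instead. An average retains information only if the information is uniform, so we first need a bound on $\operatorname{codim}K_\chi$ that does not depend on $\chi$. We then feed the averaged information into additive combinatorics on the graph of $f$ over a finite subgroup. Here are the tools.

**The compact group $\hat H$.** With pointwise multiplication and pointwise convergence, $\hat H$ is a compact Hausdorff group. Let $\mu$ be its normalized Haar measure. Then
$$\int_{\hat H}\chi(h)\,d\mu(\chi)=\begin{cases}1,&h=0,\\0,&h\neq0.\end{cases}\tag{1}$$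
Indeed, for $h\ne0$ choose $\chi'$ with $\chi'(h)\ne1$, which exists since characters separate points; invariance of $\mu$ shows that the integral $I$ satisfies $I=\chi'(h)I$, so $I=0$. For $H=\mathbb Z$ we have $\hat H=\mathbb T$, and (1) is the orthogonality of the functions $z\mapsto z^h$.

**Additive quadruples.** For a finite set $\Gamma$ in an abelian group, count the $(\gamma_1,\dots,\gamma_4)\in\Gamma^4$ with $\gamma_1+\gamma_2=\gamma_3+\gamma_4$. A finite subgroup has $|\Gamma|^3$ of them. The set $\{1,2,4,\dots,2^{n-1}\}\subset\mathbb Z$ has only those with $\{\gamma_1,\gamma_2\}=\{\gamma_3,\gamma_4\}$, by uniqueness of binary expansions, that is, $2n^2-n$.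

**Balog–Szemerédi–Gowers theorem** (Balog–Szemerédi 1994; Gowers, GAFA 8 (1998); for general abelian groups Tao–Vu, *Additive Combinatorics*, §2.5). For every $c_1>0$ there are $c',C'>0$ such that if $\Gamma$ is a finite nonempty subset of an abelian group with at least $c_1|\Gamma|^3$ quadruples in $\Gamma^4$ satisfying $\gamma_1+\gamma_2=\gamma_3+\gamma_4$, then there are $\Gamma'',\Gamma'\subseteq\Gamma$ with $|\Gamma''|,|\Gamma'|\ge c'|\Gamma|$ and $|\Gamma''+\Gamma'|\le C'|\Gamma|$.

**Plünnecke–Ruzsa inequality** (Ruzsa; Petridis 2012; Tao–Vu, Ch. 6). If $A,B$ are finite nonempty subsets of an abelian group and $|A+B|\le K|A|$, then $|kB-lB|\le K^{k+l}|A|$ for all integers $k,l\ge0$.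

Here $kB=B+\dots+B$ is the $k$-fold sumset, not a dilate: for $B=\{0,1\}\subset\mathbb Z$ we have $2B=\{0,1,2\}$.

## 5. A codimension bound uniform over $\hat H$

The purpose of this section is to bound $\operatorname{codim}K_\chi$ independently of $\chi$. The bound comes from the Baire category theorem on $\hat H$.

**Lemma 3.** There is an integer $N\ge1$ such that for every $\chi\in\hat H$ there is a subspace $K_\chi\le G$ of codimension at most $N$ with $|\chi(f(x))-1|\le\frac12$ for all $x\in K_\chi$.

*Proof.* For $\delta>0$ and $l\ge0$ let $X_l(\delta)$ be the set of $\chi\in\hat H$ for which there are $\psi_1,\dots,\psi_l\in\hat G$ with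
$$|\chi(f(x))-1|\le\delta\quad\text{for all }x\in\bigcap_{i\le l}\ker\psi_i .$$
Repeating characters, or adding the trivial one, shows $X_l(\delta)\subseteq X_{l+1}(\delta)$.

**Step 1: each $X_l(\delta)$ is closed,** so that Baire applies. Let $Z\subseteq\hat H\times\hat G^l$ be the set of $(\chi,\psi_1,\dots,\psi_l)$ such that for every $x\in G$, either $\psi_i(x)\ne1$ for some $i$, or $|\chi(f(x))-1|\le\delta$. Then $X_l(\delta)$ is the projection of $Z$ to $\hat H$. Fix $x$. The map $\psi_i\mapsto\psi_i(x)$ is continuous into the finite set of $p$-th roots of unity, so $\{\psi_i(x)\ne1\}$ is clopen. The condition $|\chi(f(x))-1|\le\delta$ is closed. So for fixed $x$ the condition defines a finite union of closed sets, which is closed. Hence $Z$ is an intersection of closed sets in a compact space, so it is compact, and its projection to the Hausdorff space $\hat H$ is compact, hence closed.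

**Step 2: $\bigcup_lX_l(\delta)=\hat H$.** This is where the continuity of $f$ at $0$ enters. Given $\chi$, Lemma 2(b) gives a subspace of finite codimension on which $|\chi\circ f-1|\le\delta$, and by Lemma 2(a) it is a finite intersection of kernels.

**Step 3: from one open set to all of $\hat H$.** Take $\delta=\frac16$. By the Baire category theorem for compact Hausdorff spaces, some $X_l(\frac16)$ contains a nonempty open set $U$. Pick $\chi_0\in U$ and put $V=\chi_0^{-1}U$, an open neighborhood of the trivial character. For $\chi_1\in U$ and $h\in H$,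
$$|\chi_1(h)\overline{\chi_0(h)}-1|=|\chi_1(h)-\chi_0(h)|\le|\chi_1(h)-1|+|\chi_0(h)-1| .$$
Taking $h=f(x)$ with $x$ in the intersection of the $l$ kernels for $\chi_1$ and the $l$ kernels for $\chi_0$, we get $V\subseteq X_{2l}(\frac26)$. The translates $\chi V$ cover $\hat H$, so by compactness $\hat H=\bigcup_{i\le r}\chi_iV$. By Step 2, $\chi_i\in X_{l_i}(\frac16)$ for some $l_i$. The same triangle inequality, applied to a product $\chi_iv$ with $v\in V$, gives $\chi_iv\in X_{2l+l_i}(\frac36)$. Hence $\hat H=X_N(\frac12)$ with $N=\max(1,2l+\max_il_i)$. An intersection of $N$ kernels has codimension at most $N$, by Lemma 2(a). $\square$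

Fix this $N$ and these $K_\chi$. All constants below depend only on $p$ and $N$.

## 6. Energy of the graph and a dense fibre of $pf$

We now find, on each finite subgroup, the substitute for the small error set of Proposition 1: a dense set on which $pf$ takes boundedly many values.

**Lemma 4.** There is $c>0$ such that for every finite subgroup $E\le G$ there is $w\in H$ with $|\{x\in E:pf(x)=w\}|\ge c|E|$.

*Proof.* Fix $E$ and let $\Gamma=\{(x,f(x)):x\in E\}\subseteq E\times H$, so $|\Gamma|=|E|$.

**Step 1: for each $\chi$, the function $\chi\circ f|_E$ has a large Fourier coefficient.** Let $\chi\in\hat H$, $F=\chi\circ f|_E$, $L=K_\chi\cap E$, and $L^\perp=\{\psi\in\hat E:\psi|_L=1\}$. Then $|L^\perp|=|E/L|\le p^N$, because $E/L$ embeds in $G/K_\chi$. The sum $\sum_{\psi\in L^\perp}\psi(x)$ equals $|L^\perp|$ if $x\in L$ and $0$ otherwise. Hence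
$$\sum_{\psi\in L^\perp}\frac1{|E|}\sum_{x\in E}F(x)\psi(x)=\frac{|L^\perp|}{|E|}\sum_{x\in L}F(x)=\frac1{|L|}\sum_{x\in L}F(x).$$
On $L$ we have $|F-1|\le\frac12$, so $\operatorname{Re}F\ge\frac12$, and the right side has real part at least $\frac12$. There are at most $p^N$ terms on the left, so some $\psi\in L^\perp$ satisfies
$$\Bigl|\frac1{|E|}\sum_{x\in E}F(x)\psi(x)\Bigr|\ge\frac1{2p^N}.\tag{2}$$

**Step 2: the graph has many additive quadruples.** Expanding the fourth power and using $\sum_{\psi\in\hat E}\psi(y)=|E|$ for $y=0$ and $0$ for $y\ne0$, we get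
$$\sum_{\psi\in\hat E}\Bigl|\frac1{|E|}\sum_{x\in E}F(x)\psi(x)\Bigr|^4=\frac1{|E|^3}\sum_{\substack{x_1,\dots,x_4\in E\\x_1+x_2=x_3+x_4}}\chi\bigl(f(x_1)+f(x_2)-f(x_3)-f(x_4)\bigr).$$
By (2) the left side is at least $c_1:=(2p^N)^{-4}$. This holds for every $\chi$ with the same $c_1$, so we may integrate over $\chi\in\hat H$. By (1), the integral of the right side is $|E|^{-3}$ times the number of $(x_1,\dots,x_4)\in E^4$ with both $x_1+x_2=x_3+x_4$ and $f(x_1)+f(x_2)=f(x_3)+f(x_4)$. So $\Gamma$ has at least $c_1|\Gamma|^3$ quadruples with $\gamma_1+\gamma_2=\gamma_3+\gamma_4$.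

**Step 3: a dense part of the graph has small iterated sumsets.** Take $\Gamma',\Gamma''$ and $c',C'$ from the Balog–Szemerédi–Gowers theorem. Put $K=C'/c'$. Then $|\Gamma''+\Gamma'|\le C'|\Gamma|\le K|\Gamma''|$. The Plünnecke–Ruzsa inequality with $A=\Gamma''$, $B=\Gamma'$, $k=p+1$, $l=p$ gives
$$|(p+1)\Gamma'-p\Gamma'|\le K^{2p+1}|\Gamma''|\le C_2|\Gamma'|,\qquad C_2=K^{2p+1}/c',\tag{3}$$
since $|\Gamma''|\le|\Gamma|\le|\Gamma'|/c'$. The constant $C_2$ depends only on $p$ and $N$. Write $\Gamma'=\{(x,f(x)):x\in A\}$; then $A\subseteq E$ and $|A|\ge c'|E|$.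

**Step 4: $pf$ takes at most $C_2$ values on $A$.** This is the step that replaces $x+x=0$ in Proposition 1. Let $S_0=(p\Gamma'-p\Gamma')\cap(\{0\}\times H)$, and consider the map
$$S_0\times\Gamma'\to(p+1)\Gamma'-p\Gamma',\qquad(s,\gamma)\mapsto s+\gamma .$$
It is injective: the first coordinate of $s+\gamma$ is that of $\gamma$, which determines $\gamma$ because $\Gamma'$ is a graph, and then $s$ is determined. So $|S_0||\Gamma'|\le C_2|\Gamma'|$ by (3), that is, $|S_0|\le C_2$. For $x,y\in A$ we have $px=py=0$, hence
$$p(x,f(x))-p(y,f(y))=(0,\,pf(x)-pf(y))\in S_0 .$$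
Fixing $y\in A$, we see that $pf$ takes at most $C_2$ values on $A$. Some value $w$ is therefore taken on at least $|A|/C_2\ge(c'/C_2)|E|$ points. Put $c=c'/C_2$. $\square$

## 7. Injective maps, and a finite-to-one map that Lemma 4 cannot exclude

For 1-1 maps, $p=2$ and $\kappa=\omega$, we can already answer the question. Let $f$ be injective. Given a finite subgroup $E$, take $w$ from Lemma 4. Any two points of $\{x\in E:2f(x)=w\}$ have $f$-values that differ by an element of $H[2]$, so $f$ maps this set injectively into one coset of $H[2]$. Hence $|H[2]|\ge c|E|$ for every finite $E\le G$. Since $|E|$ is unbounded, $H[2]$ is infinite.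

For finite-to-one maps this argument breaks at one place: the value $w$ depends on $E$, and the fibres of $f$ need not have bounded size. The conclusion of Lemma 4 alone cannot help. Let $G=\bigoplus_{i\ge1}\mathbb Z_2$, $E_n=\langle e_1,\dots,e_n\rangle$, and let $f:G\to\mathbb Z$ be given by $f(0)=0$ and $f(x)=n$ for $x\in E_n\setminus E_{n-1}$. Every fibre is finite and $\mathbb Z[2]=0$. Still, the conclusion of Lemma 4 holds with $c=\frac12$. For $E=\{0\}$ this is clear. For a finite subgroup $E\ne\{0\}$ let $n$ be minimal with $E\subseteq E_n$; then $E\cap E_{n-1}$ is a proper subgroup of $E$, so at least half of the points of $E$ have $2f(x)=2n$. The map is not continuous at $0$: with $\chi(n)=(-1)^n$, any subspace of finite codimension contains some $e_i+e_j$ with $i<j$ both odd, by pigeonhole on its cosets, and there $\chi(f(e_i+e_j))=(-1)^j=-1$.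

So continuity has to be used a second time, in order to replace the moving value $w$ by the fixed value $0$. For uncountable $\kappa$ there is a further reason to do so: in the injective case, Lemma 4 gives only that $H[p]$ is infinite.

One cannot simply say that $0$ is the most popular value. Let $K\le G$ have codimension $d\geq 1$, let $ph\ne0$, and let $f=0$ on $K$, $f=h$ off $K$. This is continuous because $K$ is clopen. On a finite $E$ with $E+K=G$, we have $|E/(E\cap K)|=|G/K|=p^d$, so $pf$ takes the value $0$ with density $p^{-d}$ and the value $ph$ with density $1-p^{-d}$, which is the larger of the two unless $p^d=2$. What is special about $0$ is its position: every $K_\chi$ contains the point $0$ of $G$, and there is no reason for $K_\chi$ to meet a given coset away from $0$.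

## 8. Dense sets that meet every coset of small codimension

To compare a dense set $A$ with subspaces of codimension at most $N$, we want $A$ to meet all their cosets. Density alone does not ensure this: if $K$ is a hyperplane of $E$ and $v\in E\setminus K$, then $A=v+K$ has density $1/p$ and misses $K$. But inside the smaller coset $v+K$ the set is everything. The lemma says that such a localization always exists, at bounded cost.

**Lemma 5.** There is an integer $R\ge0$ such that if $E\le G$ is a finite subgroup and $A\subseteq E$ with $|A|\ge c|E|$, then there are $a\in E$ and a subspace $E'\le E$ of codimension at most $R$ in $E$ such that $A$ meets every coset $b+L\subseteq a+E'$ with $L\le E'$ of codimension at most $N$ in $E'$.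

*Proof.* The method is a density increment: if the property fails, the density goes up on a smaller coset, and this can happen only boundedly often. Start with $E^0=E$ and $a_0=0$, and put
$$d_i=\frac{|A\cap(a_i+E^i)|}{|E^i|},\qquad d_0\ge c>0 .$$
Suppose $(a_i,E^i)$ does not have the required property. Then there are $L\le E^i$ of codimension at most $N$ and a coset $b+L\subseteq a_i+E^i$ disjoint from $A$. Since $d_i>0$, the set $A$ meets $a_i+E^i$, so $L\ne E^i$. Hence $q=|E^i/L|$ satisfies $2\le q\le p^N$. All $d_i|E^i|=d_iq|L|$ points of $A\cap(a_i+E^i)$ lie in the other $q-1$ cosets of $L$ in $a_i+E^i$. One of these cosets, which we call $a_{i+1}+E^{i+1}$ with $E^{i+1}=L$, contains at least $d_iq|L|/(q-1)$ of them, so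
$$d_{i+1}\ge\frac q{q-1}\,d_i\ge\frac{p^N}{p^N-1}\,d_i .$$
The second inequality holds because $q\mapsto q/(q-1)$ is decreasing. After $t$ steps, $1\ge d_t\ge\bigl(\frac{p^N}{p^N-1}\bigr)^tc$. So the number of steps is at most some $T$ depending only on $c,p,N$. Each step costs codimension at most $N$, and $R=NT$ works. $\square$

## 9. Moving the dense fibre to $0$

Let $g=pf$. For $\chi\in\hat H$ put $M_\chi=K_{\chi^p}$. Since $\chi(g(x))=\chi(f(x))^p=\chi^p(f(x))$, Lemma 3 gives
$$\operatorname{codim}M_\chi\le N,\qquad|\chi(g(x))-1|\le\tfrac12\quad\text{for all }x\in M_\chi.\tag{4}$$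

Here is how (4) could force a dense value $w$ to be $0$. Let $A=\{x\in E:g(x)=w\}$ be dense and let $(a,E')$ be as in Lemma 5. If $a+E'$ happens to be $E'$ itself, then for every $\chi$ the set $M_\chi\cap E'$ has codimension at most $N$ in $E'$, so it meets $A$; by (4) this gives $|\chi(w)-1|\le\frac12$ for all $\chi$. If $w\neq 0$, then (1) would give $2=\int|\chi(w)-1|^2d\mu\le\frac14$, which is absurd. So $w=0$. The trouble is that $a+E'$ may avoid $0$, and then $M_\chi$ may miss $a+E'$ for some $\chi$. In the example of Section 7 with $p=2$ and $d=1$, one may get $w=2h$, $A=E\setminus K$ and $a+E'=v+(E\cap K)$ with $v\in E\setminus K$. The remedy is to restart inside the *subgroup* $E'$. If $M_\chi$ misses $a+E'$, then passing from $E$ to $E'$ has reduced the image of the subgroup in $G/M_\chi$, a space of dimension at most $N$. For each $\chi$ this happens at most $N$ times, and averaging over $\chi$ bounds the total number of restarts.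

**Proposition 6.** There is $c^*>0$ with $|\{x\in E:pf(x)=0\}|\ge c^*|E|$ for every finite subgroup $E\le G$.

*Proof.* **Step 1: the iteration.** Put $E_0=E$. For $j\ge1$, given $E_{j-1}$, Lemma 4 gives $w_j\in H$ such that $A_j=\{x\in E_{j-1}:g(x)=w_j\}$ has size at least $c|E_{j-1}|$. If $w_j=0$, stop. Otherwise apply Lemma 5 to $A_j\subseteq E_{j-1}$; it gives $a_j\in E_{j-1}$ and $E_j\le E_{j-1}$ of codimension at most $R$ such that $A_j$ meets every coset $b+L\subseteq a_j+E_j$ with $L$ of codimension at most $N$ in $E_j$.

Suppose that $w_1,\dots,w_J$ are all nonzero. The next two steps bound $J$.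

**Step 2: for every $\chi\in\hat H$, at most $N$ indices $j\le J$ satisfy $|\chi(w_j)-1|>\frac12$.** Let $\pi:G\to G/M_\chi$ be the quotient map. The subspaces $\pi(E_0)\supseteq\pi(E_1)\supseteq\dots\supseteq\pi(E_J)$ lie in a space of dimension at most $N$, so $\pi(E_j)=\pi(E_{j-1})$ for all but at most $N$ indices $j$. Take such a $j$. Then $a_j\in E_{j-1}\subseteq E_j+M_\chi$, say $a_j=e+m$ with $e\in E_j$ and $m\in M_\chi$. So $m=a_j-e$ lies in $M_\chi\cap(a_j+E_j)$, and therefore
$$M_\chi\cap(a_j+E_j)=m+(M_\chi\cap E_j).$$
The subspace $M_\chi\cap E_j$ has codimension at most $N$ in $E_j$. By the choice of $(a_j,E_j)$, this coset contains some $x\in A_j$. Since $x\in M_\chi$, (4) gives $|\chi(w_j)-1|=|\chi(g(x))-1|\le\frac12$.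

**Step 3: averaging over $\chi$ gives $J\le3N$.** Integrating Step 2 over $\hat H$,
$$\sum_{j\le J}\mu\bigl\{\chi:|\chi(w_j)-1|>\tfrac12\bigr\}\le N.\tag{5}$$
The sets are open, hence measurable. On the other hand, let $w\ne0$ and $m=\mu\{\chi:|\chi(w)-1|>\frac12\}$. Since $|\chi(w)-1|^2=2-2\operatorname{Re}\chi(w)$ is at most $4$ everywhere, and at most $\frac14$ off the set of measure $m$, (1) gives
$$2=\int|\chi(w)-1|^2\,d\mu(\chi)\le4m+\tfrac14 ,$$
so $m\ge\frac7{16}$. With (5) we get $\frac7{16}J\le N$, hence $J\le\frac{16}7N\le3N$.

**Step 4: conclusion.** The iteration stops with $w_j=0$ for some $j\le3N+1$. Then $E_{j-1}$ has codimension at most $(j-1)R\le3NR$ in $E$, so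
$$|\{x\in E:g(x)=0\}|\ge|A_j|\ge c|E_{j-1}|\ge c\,p^{-3NR}|E| .$$
Put $c^*=c\,p^{-3NR}$. $\square$

## 10. Proofs of Theorems A and B and Corollary C

**Proof of Theorem A.** *The inequality.* Undo the normalization: with $\tilde f(x)=f(a+x)-f(a)$, Proposition 6 says that $p\tilde f(x)=0$ for at least $c^*|E|$ points $x\in E$. For these $x$ the point $a+x\in a+E$ satisfies $f(a+x)-f(a)\in H[p]$.

*The cardinality of $S$.* Replacing $f$ by $\tilde f$ translates $S$ by $-a$, so we may assume $a=0$ and $f(0)=0$. Suppose $|S|<\kappa$, and let $W=\langle S\rangle$. Then $|W|<\kappa$: if $S$ is finite, so is $W$, and otherwise $|W|=|S|$. Let $W'$ be a complement of $W$ in $G$. It is infinite-dimensional, since otherwise $W'$ would be finite and $|G|=|W||W'|<\kappa$. Choose a finite subgroup $E\le W'$ with $|E|>1/c^*$. Then $S\cap E\subseteq W\cap W'=\{0\}$, so the inequality already proved gives $1\ge|S\cap E|\ge c^*|E|>1$, a contradiction. Since $|G|=\kappa$, we get $|S|=\kappa$. $\square$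

**Proof of Theorem B.** (1)⇒(2): the inclusion of a subgroup isomorphic to $\bigoplus_\kappa\mathbb Z_p$ is an injective homomorphism, and homomorphisms are Bohr-continuous. (2)⇒(3): a 1-1 map is finite-to-one.

(3)⇒(1): let $f$ be finite-to-one and continuous at $a$, and let $S$ be as in Theorem A, so $|S|=\kappa$. By the definition of $S$, $f$ maps $S$ finite-to-one into the coset $f(a)+H[p]$. If $H[p]$ were finite, $S$ would be a finite union of finite sets, contradicting $|S|=\kappa\ge\omega$. So $H[p]$ is infinite, and $\kappa=|S|\le|H[p]|\cdot\omega=|H[p]|$. An infinite $\mathbb F_p$-space of finite dimension does not exist, and an infinite-dimensional one has cardinality equal to its dimension; so $\dim H[p]=|H[p]|\ge\kappa$, and $H[p]$ contains a copy of $\bigoplus_\kappa\mathbb Z_p$. $\square$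

**Proof of Corollary C.** Here $G$ is any abelian group with $r_p(G)=\kappa$ infinite, so $G[p]\cong\bigoplus_\kappa\mathbb Z_p$. Characters of $G$ restrict to characters of $G[p]$, and every character of $G[p]$ extends to $G$. So the Bohr topology of $G[p]$ is the topology induced from $G^\#$. The restriction to $G[p]$ of a continuous finite-to-one map $G^\#\to H^\#$ is therefore a continuous finite-to-one map $G[p]^\#\to H^\#$. By (3)⇒(1) of Theorem B, $H$ contains $\bigoplus_\kappa\mathbb Z_p$, so $r_p(H)\ge\kappa=r_p(G)$. $\square$

## 11. Rank, large fibres, and the constant $c^*$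

**The rank.** In Theorem B the bound $r_p(H)\ge\kappa$ cannot be improved: take $H=G=\bigoplus_\kappa\mathbb Z_p$ and $f=\mathrm{id}$.

**Maps that are not finite-to-one.** Theorem A applies to every $f$ continuous at $a$. If $H[p]=0$, the condition $f(x)-f(a)\in H[p]$ reads $f(x)=f(a)$, so
$$|f^{-1}(f(a))\cap(a+E)|\ge c^*|E|$$
for every finite subgroup $E\le G$. Such an $f$ is very far from finite-to-one.

**Dependence of $c^*$ on $f$.** No single $c^*$ serves all $f$. Let $h\in H$ with $ph\ne0$, and let $K\le G$ have codimension $d$. The map equal to $0$ on $K$ and to $h$ off $K$ is Bohr-continuous everywhere, because $K$ is Bohr-clopen. Here $\{x:pf(x)=0\}=K$. If $E$ is a finite subgroup with $E+K=G$, for instance the span of lifts of a basis of $G/K$, then $E/(E\cap K)\cong G/K$, so $K$ has density exactly $p^{-d}$ in $E$. Thus $c^*\le p^{-d}$ for this map with $a=0$, and $d$ is arbitrary.
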